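\title{The growth constant of a minor-closed class of graphs is a limit}

\begin{abstract}
Let $g_n$ be the number of labeled graphs on $n$ vertices in a minor-closed class. We prove the conjecture that $(g_n/n!)^{1/n}$ always converges in $[0,\infty]$. Separators are used to cover a graph on $N$ vertices by slightly overlapping induced subgraphs on exactly $n$ vertices each; this makes $g_n/n!$ approximately submultiplicative, with errors that can be summed along the scales $n,n^2,n^4,\dots$. The argument applies to labeled and to unlabeled counting in every hereditary class with separators of size $O(n^\beta)$, $\beta<1$, and it gives $g_n\ge n!\,\gamma^n e^{-C\sqrt n\log n}$ for a proper minor-closed class with growth constant $\gamma$. For classes that are only closed under subgraphs the limit need not exist.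
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite, simple and labeled: a graph with $n$ vertices has vertex set $[n]=\{1,\dots,n\}$. A \emph{class} is a set of such graphs that is closed under isomorphism, and a graph on another finite vertex set is said to belong to the class if it is isomorphic to a member. A \emph{minor} of $G$ is a graph obtained from $G$ by deleting vertices, deleting edges and contracting edges, where a contraction merges the two ends of an edge and discards loops and repeated edges. A class is \emph{minor-closed} if it contains every minor of each of its members, and \emph{proper} if it is not the class of all graphs.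

Let $g_n$ be the number of graphs with $n$ vertices in a class $\mathcal G$. The \emph{growth constant} of $\mathcal G$ is
\[
\gamma(\mathcal G)=\limsup_{n\to\infty}\Bigl(\frac{g_n}{n!}\Bigr)^{1/n}\in[0,\infty],
\]
the inverse of the radius of convergence of the exponential generating function $\sum_n g_nz^n/n!$. A graph $G$ on $[n]$ has $n!/|\mathrm{Aut}(G)|$ distinct relabelings, so $g_n/n!$ counts the isomorphism types on $n$ vertices, each with weight $1/|\mathrm{Aut}(G)|$, and $\gamma$ is the exponential rate of this weighted count.

Three minor-closed classes show the range of behavior; recall that $(n!)^{1/n}\sim n/e$ by Stirling's formula. For edgeless graphs $g_n=1$ and $(g_n/n!)^{1/n}\to0$. For all graphs $g_n=2^{\binom n2}$ and $(g_n/n!)^{1/n}\ge 2^{(n-1)/2}/n\to\infty$. For forests we use Cayley's formula, by which there are $n^{n-2}$ trees on $[n]$. Joining a new vertex $n+1$ to the smallest vertex of each component maps forests on $[n]$ injectively to trees on $[n+1]$, so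
\begin{equation}\label{eq:forests}
n^{n-2}\le \#\{\text{forests on }[n]\}\le (n+1)^{n-1},
\end{equation}
and $(g_n/n!)^{1/n}\to e$. In all three cases the upper limit is a limit. It is conjectured in \cite{GC} that this is so for every minor-closed class, and we prove the conjecture.

\begin{theorem}\label{thm:minor}
For every minor-closed class, $\lim_{n\to\infty}(g_n/n!)^{1/n}$ exists in $[0,\infty]$. It is finite unless the class consists of all graphs.
\end{theorem}

The proof uses two properties of a proper minor-closed class. A class is \emph{hereditary} if it is closed under induced subgraphs, where $G[W]$, the subgraph induced on $W\subseteq V(G)$, has vertex set $W$ and all edges of $G$ with both ends in $W$. A \emph{separation} of $G$ is a partition $(A,S,B)$ of $V(G)$, with empty parts allowed, such that no edge joins $A$ to $B$. For constants $c\ge1$ and $0\le\beta<1$, a class has property $\mathrm{Sep}(c,\beta)$ if every member with $n\ge1$ vertices has a separation $(A,S,B)$ with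
\[
|A|\le \tfrac23n,\qquad |B|\le\tfrac23n,\qquad |S|\le cn^\beta .
\]
Let $u_n$ be the number of isomorphism types of graphs with $n$ vertices in the class. Logarithms are natural.

\begin{theorem}\label{thm:hered}
Let $\mathcal C$ be a hereditary class with property $\mathrm{Sep}(c,\beta)$, where $\beta<1$. Then $\gamma=\lim(g_n/n!)^{1/n}$ and $\gamma'=\lim u_n^{1/n}$ exist in $[0,\infty)$. If $0<\beta<1$, there is a constant $C$, depending on $\mathcal C$, such that
\[
\frac{g_n}{n!}\ge\gamma^ne^{-Cn^\beta\log n},\qquad u_n\ge(\gamma')^ne^{-Cn^\beta\log n}\qquad(n\ge2).
\]
In particular, for every proper minor-closed class there is a constant $C$ with $g_n\ge n!\,\gamma^ne^{-C\sqrt n\log n}$ for $n\ge2$.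
\end{theorem}

The link between the two theorems, and the only external result that they need, is the separator theorem of Alon, Seymour and Thomas.

\begin{theorem}[Alon, Seymour and Thomas \cite{AST}]\label{thm:AST}
A graph with $n$ vertices and no $K_h$ minor has a separation $(A,S,B)$ with $|A|,|B|\le 2n/3$ and $|S|\le h^{3/2}n^{1/2}$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:minor} from the first assertion of Theorem~\ref{thm:hered}]
Every graph is a subgraph of a complete graph. So a minor-closed class that contains $K_h$ for all $h\ge1$ is the class of all graphs, for which the limit is $\infty$. Otherwise some $K_h$ is not in the class, and then no member has a $K_h$ minor. The class is hereditary, because induced subgraphs are minors, and it has property $\mathrm{Sep}(h^{3/2},\frac12)$ by Theorem~\ref{thm:AST}. By Theorem~\ref{thm:hered} the limit exists and is finite.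
\end{proof}

The same reduction gives the last sentence of Theorem~\ref{thm:hered} from the one before it, and a reader interested only in minor-closed classes may put $\beta=\frac12$ and $c=h^{3/2}$ throughout. The finiteness of $\gamma$ for proper minor-closed classes, a theorem of Norine, Seymour, Thomas and Wollan, is not assumed; it comes out of the proof.

Neither hypothesis of Theorem~\ref{thm:hered} can be dropped. The paths with an even number of vertices have property $\mathrm{Sep}(1,0)$, by removal of a middle vertex, but they do not form a hereditary class, and $g_n/n!$ alternates between $0$ and $\frac12$. Without separators the limit can fail to exist even for a class closed under all subgraphs, so ``minor-closed'' in Theorem~\ref{thm:minor} cannot be weakened to ``subgraph-closed''.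

\begin{theorem}\label{thm:sub}
There is a class closed under taking subgraphs with
\[
\liminf_{n\to\infty}\,(g_n/n!)^{1/n}=e\qquad\text{and}\qquad\limsup_{n\to\infty}\,(g_n/n!)^{1/n}=\infty .
\]
\end{theorem}

Section~\ref{sec:paths} carries out the whole argument for unions of paths. Sections~\ref{sec:glue}--\ref{sec:limit} prove that the limits in Theorem~\ref{thm:hered} exist, Section~\ref{sec:rate} proves the lower bounds, and Section~\ref{sec:girth} proves Theorem~\ref{thm:sub}.

\section{Submultiplicativity, and unions of paths}\label{sec:paths}

Let $\mathcal C$ be a hereditary class. The labeled and the unlabeled case run in parallel, so let $a_n$ denote either $g_n/n!$ for all $n$, or $u_n$ for all $n$. If $a_n=0$ for some $n\ge1$, then $a_N=0$ for all $N\ge n$, since a member with $N$ vertices has induced subgraphs with $n$ vertices; then both limits in Theorem~\ref{thm:hered} are $0$ and nothing is left to prove. In Sections~\ref{sec:paths}--\ref{sec:rate} we therefore assume that $a_n>0$ for all $n\ge1$, and we put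
\[
f(n)=\frac1n\log a_n\in\mathbb R,\qquad f^+(n)=\max\{f(n),0\}.
\]
We have to show that $\limsup f\le\liminf f$ and $\limsup f<\infty$.

A class that is closed only under passing to smaller graphs need not allow us to build large members from small ones: the graphs with at most ten vertices form a minor-closed class. So no lower bound for $a_N$ in terms of $a_n$ with $n<N$ is available, and we look for an upper bound. An upper bound suffices. If $f(N)\le f(n)+\varepsilon_n$ for all $N$ large in terms of $n$, with $\varepsilon_n\to0$, then $\limsup f\le f(n)+\varepsilon_n$ for every $n$, and hence $\limsup f\le\liminf f$.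

The model is a class, such as the edgeless graphs, in which every member with $m+n$ vertices splits into a set of $m$ and a set of $n$ vertices with no edge between them. The graph is determined by the split and the two induced subgraphs, which lie in $\mathcal C$. Hence $g_{m+n}\le\binom{m+n}mg_mg_n$, that is, $a_{m+n}\le a_ma_n$ for $a_n=g_n/n!$, and Fekete's lemma states that such a sequence of positive numbers satisfies $\lim a_n^{1/n}=\inf a_n^{1/n}$. Connected graphs do not split, so we let the pieces overlap. A \emph{cover} of $G$ is a sequence $(W_1,\dots,W_q)$ of subsets of $V(G)$, with repetitions allowed, such that every vertex lies in some $W_i$ and every edge has both ends in some $W_i$. Its \emph{excess} is $\sum_i|W_i|-|V(G)|\ge0$. The cover is \emph{$n$-uniform} if $|W_i|=n$ for all $i$.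

Suppose now that every member of $\mathcal C$ is a disjoint union of paths, and let $a_n=g_n/n!$. Fix $n\ge2$, let $N>n$ and $k=\lceil (N-1)/(n-1)\rceil\ge2$. Given $G\in\mathcal C$ on $[N]$, list its vertices as $v_1,\dots,v_N$, one path after another, so that every edge joins two consecutive vertices. Put
\[
V_i=\{v_j:(i-1)(n-1)+1\le j\le i(n-1)+1\}\quad(1\le i<k),\qquad V_k=\{v_{N-n+1},\dots,v_N\}.
\]
Since $(k-1)(n-1)<N-1\le k(n-1)$, the set $V_{k-1}$ ends before $v_N$, and $V_k$ starts after the last vertex of $V_{k-2}$ and not after the last vertex of $V_{k-1}$. So $(V_1,\dots,V_k)$ is an $n$-uniform cover. The sets $V_i$ and $V_{i+1}$ share one vertex for $i<k-1$, while $V_k$ has been padded with vertices of $V_{k-1}$ to reach size exactly $n$.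

The graph $G$ is determined by the cover and the graphs $G[V_i]\in\mathcal C$, with at most $g_n$ possibilities for each of these. The cover is determined by the list, and it does not change if we permute the $n-2$ inner positions of each of $V_1,\dots,V_{k-2}$. So at most $N!/((n-2)!)^{k-2}$ covers occur, and
\[
a_N\le\frac{g_n^k}{((n-2)!)^{k-2}}=(n!)^2\Bigl(\frac{n!}{(n-2)!}\Bigr)^{k-2}a_n^k\le (n!)^2\,(n^2a_n)^k .
\]
Take logarithms, divide by $N$, and let $N\to\infty$ with $n$ fixed. Since $k/N\to1/(n-1)$,
\[
\limsup_{N\to\infty}f(N)\le\frac{nf(n)+2\log n}{n-1}=f(n)+\frac{f(n)+2\log n}{n-1}.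
\]
The case $n=2$ shows that $f$ is bounded above by some $F\ge0$, and then $\varepsilon_n=(F+2\log n)/(n-1)\to0$ is an error term as required. So the limit exists for every hereditary class of unions of paths.

Three features of this computation have to be reconsidered in general.
\begin{enumerate}
\item The excess of the cover was about $N/n$, a small fraction of $N$. In general this comes from repeated use of separators (Lemma~\ref{lem:divide}).
\item All pieces had exactly $n$ vertices. This is essential, since nothing is known yet about how $f(n)$ compares with $f(m)$ for other $m$. Separators give no control over exact sizes, so we cut into pieces much smaller than $n$, group them, and pad (Proposition~\ref{prop:step}).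
\item Each shared vertex cost a factor $n^2$, because it was known which two pieces share it. In general the pattern of overlaps is unknown, and a repeated vertex costs a power of $N$ (Lemma~\ref{lem:glue}). The error then grows like $\log N$, so we cannot let $N\to\infty$ with $n$ fixed; we climb through the scales $n,n^2,n^4,\dots$ instead (Section~\ref{sec:limit}).
\end{enumerate}

\section{Counting graphs with a uniform cover}\label{sec:glue}

We begin with the price of overlaps. This step uses heredity but no separators. For excess $0$ the following lemma is the exact inequality $a_{kn}\le a_n^k$.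

\begin{lemma}\label{lem:glue}
Let $\mathcal C$ be a hereditary class, let $1\le n\le N$, $k\ge1$ and $M=kn\ge N$. Suppose that every $G\in\mathcal C$ with $N$ vertices has an $n$-uniform cover $(V_1,\dots,V_k)$. Then
\begin{equation}\label{eq:glue}
a_N\le\binom MN N^{M-N}a_n^k .
\end{equation}
If moreover $N\ge2$ and $M\le(1+\delta)N$ with $0\le\delta\le1$, then
\begin{equation}\label{eq:gluelog}
f(N)\le f(n)+\delta\bigl(3\log N+f^+(n)\bigr).
\end{equation}
\end{lemma}

\begin{proof}
We regard $G$ as glued together from $k$ disjoint graphs on copies of $[n]$; the gluing is a surjection from the $M$-element set $[k]\times[n]$ onto $V(G)$. The number of surjections from an $M$-set onto an $N$-set is at most $\binom MNN!\,N^{M-N}$: choose $N$ elements on which the map is bijective, choose the bijection, and map the other $M-N$ elements arbitrarily. Each partition of an $M$-set into $N$ nonempty blocks is the set of fibers of exactly $N!$ surjections, so there are at most $\binom MNN^{M-N}$ such partitions.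

\emph{Labeled case.} A graph $G\in\mathcal C$ on $[N]$ is determined by $(V_1,\dots,V_k)$ and the graphs $G[V_i]$, because $E(G)=\bigcup_iE(G[V_i])$. Each $G[V_i]$ is one of the $g_n$ graphs on $V_i$ that belong to $\mathcal C$. Hence $g_N\le\tau g_n^k$, where $\tau$ is the number of $k$-tuples of $n$-subsets of $[N]$ with union $[N]$. For such a tuple there are $(n!)^k$ maps $\varphi:[k]\times[n]\to[N]$ for which each $\varphi(i,\cdot)$ is a bijection onto $V_i$. These maps are surjective, and $\varphi$ determines the tuple. Thus $\tau\,(n!)^k\le\binom MNN!\,N^{M-N}$, and dividing $g_N\le\tau g_n^k$ by $N!$ gives \eqref{eq:glue}.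

\emph{Unlabeled case.} Fix a representative on $[n]$ of each isomorphism type with $n$ vertices in $\mathcal C$. Given $G$ and its cover, let $R_i$ be the representative of $G[V_i]$ and choose isomorphisms $R_i\to G[V_i]$. Together they form a surjection $\varphi:[k]\times[n]\to V(G)$. Then $G$ is isomorphic to the graph whose vertices are the $N$ fibers of $\varphi$, two fibers being adjacent if they contain elements $(i,x)$ and $(i,y)$ with $xy\in E(R_i)$. So the type of $G$ is determined by $(R_1,\dots,R_k)$, with at most $u_n^k$ choices, and by a partition of $[k]\times[n]$ into $N$ blocks. This gives \eqref{eq:glue}.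

\emph{Logarithmic form.} Since $M\le2N\le N^2$, we have $\binom MN=\binom M{M-N}\le M^{M-N}\le N^{2(M-N)}$. As $k\log a_n=Mf(n)$, inequality \eqref{eq:glue} gives $\log a_N\le3(M-N)\log N+Mf(n)$. Put $\delta'=(M-N)/N\in[0,\delta]$ and divide by $N$:
\[
f(N)\le f(n)+3\delta'\log N+\delta'f(n)\le f(n)+3\delta\log N+\delta f^+(n).\qedhere
\]
\end{proof}

\section{Covers with small excess}\label{sec:cover}

In Sections~\ref{sec:cover}--\ref{sec:rate} the class $\mathcal C$ is hereditary and has property $\mathrm{Sep}(c,\beta)$. By \eqref{eq:gluelog} we need uniform covers whose relative excess $\delta$ is small compared with $1/\log N$. We first give up uniformity and only bound the sizes of the sets.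

A separation $(A,S,B)$ gives the cover $(A\cup S,B\cup S)$ with excess $|S|$, and by heredity we can repeat this inside $G[A\cup S]$ and $G[B\cup S]$ until all pieces have at most $r$ vertices. At scale $x$ there are roughly $N/x$ pieces, each cut at a cost of $cx^\beta$, so this scale contributes about $cNx^{\beta-1}$. Since $\beta<1$, the sum over the geometrically decreasing scales is dominated by the last one, and we expect excess $O(Nr^{\beta-1})$.

\begin{lemma}\label{lem:divide}
There are constants $L$ and $r_0$, depending only on $c$ and $\beta$, such that $Lr^{\beta-1}\le1$ for $r\ge r_0$, and such that for every integer $r\ge r_0$ every $G\in\mathcal C$ with $N\ge1$ vertices has a cover by sets of size at most $r$ with excess at most $LNr^{\beta-1}$.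
\end{lemma}

\begin{proof}
The bound $LNr^{\beta-1}$ is additive in $N$ and leaves no room in an induction for the cost of a cut. We therefore prove a stronger bound with a negative term $-DN^\beta$, which gains a constant factor at each cut because the cut is balanced. Define $\kappa>0$ by $1+\kappa=(4/3)^{1-\beta}$, put $D=2c/\kappa$ and $L=3D$, and choose $r_0$ so that $cr^{\beta-1}\le\frac1{12}$ and $Lr^{\beta-1}\le1$ for all $r\ge r_0$. Fix $r\ge r_0$.

If $N\le r$, the single set $V(G)$ is a cover with excess $0$. We show by induction on $N$ that every $G\in\mathcal C$ with $N\ge r/3$ vertices has a cover by sets of size at most $r$ with excess at most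
\[
LNr^{\beta-1}-DN^\beta .
\]
If $r/3\le N\le r$, we need this quantity to be nonnegative. After division by $N^\beta$ this reads $L(N/r)^{1-\beta}\ge D$, which holds because $(N/r)^{1-\beta}\ge(1/3)^{1-\beta}\ge\frac13$.

Let $N>r$, and let $(A,S,B)$ be a separation given by $\mathrm{Sep}(c,\beta)$. Then $s=|S|\le cN^\beta\le cr^{\beta-1}N\le N/12$. Put $N_1=|A\cup S|$ and $N_2=|B\cup S|$, so that $N_1+N_2=N+s$. We have $N_i\le\frac23N+\frac1{12}N=\frac34N$; also $N_1=N-|B|\ge N/3$ and $N_2=N-|A|\ge N/3$, so $N_i>r/3$. The induction hypothesis applies to $G[A\cup S]$ and $G[B\cup S]$, which lie in $\mathcal C$. The two covers together form a cover of $G$, since every edge lies inside $A\cup S$ or inside $B\cup S$, and its excess is at most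
\[
s+L(N+s)r^{\beta-1}-D(N_1^\beta+N_2^\beta)=LNr^{\beta-1}+s\bigl(1+Lr^{\beta-1}\bigr)-D(N_1^\beta+N_2^\beta).
\]
The cost of the cut satisfies $s(1+Lr^{\beta-1})\le2cN^\beta=D\kappa N^\beta$. For the gain, $N_i^\beta=N_i\,N_i^{\beta-1}\ge N_i(\frac34N)^{\beta-1}$ and $N_1+N_2\ge N$ give $N_1^\beta+N_2^\beta\ge(4/3)^{1-\beta}N^\beta=(1+\kappa)N^\beta$. The excess is therefore at most $LNr^{\beta-1}+D\kappa N^\beta-D(1+\kappa)N^\beta=LNr^{\beta-1}-DN^\beta$.
\end{proof}

To obtain an $n$-uniform cover we pack the sets of Lemma~\ref{lem:divide} into bins of capacity $n$. Three losses arise, measured relative to $N$: the excess $Lr^{\beta-1}$, which asks for large $r$; the unused space in a bin, of order $r/n$, which asks for $r$ small compared with $n$; and one last bin that may be almost empty, costing $n/N$. We take $r\approx\sqrt n$ and $N\ge n^2$, and we require $N\le n^4$ so that $\log N$ in \eqref{eq:gluelog} is at most $4\log n$. Put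
\[
\theta=\frac{1-\beta}2\in\bigl(0,\tfrac12\bigr],\qquad\delta_n=(L+9)\,n^{-\theta},\qquad\eta_n=12\,\delta_n\log n .
\]

\begin{proposition}\label{prop:step}
There is an integer $n_*\ge16$ such that for all $n\ge n_*$ and all $N$ with $n^2\le N\le n^4$,
\[
f(N)\le f(n)+\eta_n\bigl(1+f^+(n)\bigr).
\]
\end{proposition}

\begin{proof}
Let $r=\lceil\sqrt n\,\rceil$. Choose $n_*\ge16$ so that $r\ge r_0$ and $\delta_n\le1$ for all $n\ge n_*$. Then $\sqrt n\le r\le2\sqrt n\le n/2$. Put $k=\lfloor(1+\delta_n)N/n\rfloor$, a number that depends only on $n$ and $N$. We show that every $G\in\mathcal C$ with $N$ vertices has an $n$-uniform cover with exactly $k$ sets.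

\emph{Grouping.} Let $(W_1,\dots,W_q)$ be the cover from Lemma~\ref{lem:divide}, and let $T=\sum_i|W_i|$. Then $T\le N(1+Lr^{\beta-1})\le2N$, and $Lr^{\beta-1}\le Ln^{-\theta}$ since $r\ge\sqrt n$. Go through the sets in order; place each set in the current group if the sum of the sizes in that group stays at most $n$, and otherwise start a new group with it. In every group the sizes sum to at most $n$, and in every group except the last they sum to more than $n-r$, because a set of size at most $r$ did not fit. So the number $k'$ of groups satisfies $(k'-1)(n-r)\le T$. Since $\frac n{n-r}=1+\frac r{n-r}\le1+\frac{2r}n$,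
\[
k'n\le T+\frac{2r}nT+n\le N\Bigl(1+Ln^{-\theta}+\frac{4r}n+\frac nN\Bigr)\le N\bigl(1+Ln^{-\theta}+8n^{-1/2}+n^{-1}\bigr)\le(1+\delta_n)N,
\]
where the last step uses $\theta\le\frac12$. Hence $k'\le k$.

\emph{Padding.} The union of the sets in a group has at most $n\le N$ vertices. Add arbitrary further vertices of $G$ until it has exactly $n$. Enlarging the sets of a cover leaves a cover, so the $k'$ sets obtained form an $n$-uniform cover, and repeating one of them $k-k'$ times brings their number to $k$. Padding is harmless because Lemma~\ref{lem:glue} needs only that the subgraph induced on each padded set lies in $\mathcal C$, which heredity guarantees whichever vertices are added.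

\emph{Counting.} Since $a_N>0$, such a graph $G$ exists, and its cover shows that $M=kn\ge N$; also $M\le(1+\delta_n)N$. By \eqref{eq:gluelog} and $\log N\le4\log n$,
\[
f(N)\le f(n)+12\,\delta_n\log n+\delta_nf^+(n)\le f(n)+\eta_n\bigl(1+f^+(n)\bigr).\qedhere
\]
\end{proof}

\section{Existence of the limit}\label{sec:limit}

Proposition~\ref{prop:step} reaches from $n$ only up to $n^4$, but it can be iterated. Fix $n\ge n_*$ and put $n_i=n^{2^i}$ for $i\ge0$. The window $[n_i^2,n_i^4]=[n_{i+1},n_{i+2}]$ reachable from $n_i$ contains $n_{i+1}$, and these windows together contain every $N\ge n^2$; this is why the range in the proposition runs from $n^2$ to $n^4$. The errors are summable: with $x=n^{-\theta}<1$,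
\[
\sigma_n:=\sum_{i\ge0}\eta_{n_i}=12(L+9)\log n\sum_{i\ge0}2^ix^{2^i}\le12(L+9)\log n\sum_{m\ge1}mx^m=\frac{12(L+9)\,n^{-\theta}\log n}{(1-n^{-\theta})^2},
\]
so $\sigma_n$ is finite, and $\sigma_n\to0$ as $n\to\infty$ because $\theta>0$, that is, $\beta<1$.

The error in Proposition~\ref{prop:step} involves $f^+$, which is not yet known to be bounded, so we first control $f^+$ along the scales. The proposition with $N=n_{i+1}=n_i^2$ gives $f(n_{i+1})\le f^+(n_i)+\eta_{n_i}(1+f^+(n_i))$. The right side is nonnegative, so it also bounds $f^+(n_{i+1})$, and
\[
1+f^+(n_{i+1})\le(1+\eta_{n_i})\bigl(1+f^+(n_i)\bigr).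
\]
Using $1+y\le e^y$, we get $1+f^+(n_i)\le e^{\sigma_n}(1+f^+(n))$ for all $i$.

Now let $N\ge n^2$ and choose $j\ge1$ with $n_j\le N<n_{j+1}$, that is, $n_{j-1}^2\le N<n_{j-1}^4$. Proposition~\ref{prop:step} applies to each of the steps $n=n_0\to n_1\to\dots\to n_{j-1}\to N$. Adding these $j$ inequalities gives $f(N)\le f(n)+\sum_{i<j}\eta_{n_i}(1+f^+(n_i))$, and hence
\begin{equation}\label{eq:far}
f(N)\le f(n)+\sigma_ne^{\sigma_n}\bigl(1+f^+(n)\bigr)\qquad\text{for all }n\ge n_*\text{ and }N\ge n^2 .
\end{equation}

With $n=n_*$, inequality \eqref{eq:far} bounds $f(N)$ from above for all $N\ge n_*^2$, and only finitely many values remain. So there is $F<\infty$ with $f^+\le F$. Letting $N\to\infty$ in \eqref{eq:far} gives, for every $n\ge n_*$,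
\[
\limsup_{N\to\infty}f(N)\le f(n)+\sigma_ne^{\sigma_n}(1+F).
\]
Taking the lower limit over $n$ and using $\sigma_n\to0$, we obtain $\limsup f\le\liminf f$. Thus $\lambda=\lim f(n)$ exists in $[-\infty,F]$, and $a_n^{1/n}=e^{f(n)}$ converges in $[0,\infty)$. This proves the first assertion of Theorem~\ref{thm:hered}, and with it Theorem~\ref{thm:minor}.

\section{The lower bound}\label{sec:rate}

Let $0<\beta<1$. If $\lambda=-\infty$, the asserted lower bound for $a_n$ is $0$, so assume that $\lambda$ is finite. The bounds in Theorem~\ref{thm:hered} say that $\lambda\le f(n)+Cn^{\beta-1}\log n$; this is the approximate counterpart of $\lim=\inf$ in Fekete's lemma. Inequality \eqref{eq:far} already gives such a bound with $n^{(\beta-1)/2}$ in place of $n^{\beta-1}$, the loss coming from cutting into pieces of size $\sqrt n$. To avoid it we cut a graph on slightly fewer than $2n$ vertices into just two pieces of size $n$. This needs a small separator that sits at the middle rather than somewhere between $\frac13$ and $\frac23$. We find it as in a binary search: cut, and continue in the side that contains the target.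

\begin{lemma}\label{lem:target}
Let $c_1=c/(1-(2/3)^\beta)$. For every $G\in\mathcal C$ with $N\ge0$ vertices and every integer $t$ with $0\le t\le N$ there is a separation $(A,S,B)$ of $G$ with $|S|\le c_1N^\beta$ and $|A|\le t\le|A|+|S|$.
\end{lemma}

\begin{proof}
We use induction on $N$; for $N=0$ all three sets are empty. Let $N\ge1$, and let $(A_0,S_0,B_0)$ be a separation given by $\mathrm{Sep}(c,\beta)$. If $|A_0|\le t\le|A_0|+|S_0|$, we take it, as $c\le c_1$.

If $t<|A_0|$, apply the induction hypothesis to $G[A_0]$ with target $t$, obtaining $(A',S',B')$, and put $A=A'$, $S=S'\cup S_0$, $B=B'\cup B_0$. No edge joins $A'$ to $B'$, and none joins $A'\subseteq A_0$ to $B_0$. Moreover $|A|\le t\le|A'|+|S'|\le|A|+|S|$.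

If $t>|A_0|+|S_0|$, put $t'=t-|A_0|-|S_0|$, so that $1\le t'\le|B_0|$. Apply the induction hypothesis to $G[B_0]$ with target $t'$, obtaining $(A',S',B')$, and put $A=A_0\cup A'$, $S=S_0\cup S'$, $B=B'$. No edge joins $A'$ to $B'$, and none joins $A_0$ to $B'\subseteq B_0$. Moreover $|A|\le|A_0|+t'\le t$ and $|A|+|S|\ge|A_0|+|S_0|+t'=t$.

In the last two cases the smaller graph has at most $2N/3$ vertices, so $|S|\le cN^\beta+c_1(2N/3)^\beta=c_1N^\beta$.
\end{proof}

The hypothesis $\beta>0$ is used only here: it makes the sizes of the successive separators decrease geometrically, so that $c_1$ is finite.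

\begin{proof}[Proof of the lower bounds in Theorem~\ref{thm:hered}]
Let $c_2=2^\beta c_1\ge1$ and $b(n)=\lceil c_2n^\beta\rceil\le2c_2n^\beta$. Choose $n_{**}\ge3$ so that $b(n)\le n/4$ for all $n\ge n_{**}$.

\emph{One doubling step.} Let $n\ge n_{**}$, $b=b(n)$ and $N=2n-2b$, so that $\frac32n\le N\le2n$. Given $G\in\mathcal C$ with $N$ vertices, apply Lemma~\ref{lem:target} with $t=N/2=n-b$. Then $|S|\le c_1(2n)^\beta=c_2n^\beta\le b$, and
\[
|A\cup S|\le t+|S|\le n,\qquad|B\cup S|=N-|A|\le N-t+|S|=t+|S|\le n .
\]
Padding both sets to exactly $n$ vertices gives an $n$-uniform cover with $k=2$ and $M=2n=(1+\delta)N$, where $\delta=2b/N\le\frac13$ and $\delta\le4c_2n^\beta/(\frac32n)\le3c_2n^{\beta-1}$. Since $\log N\le\log(2n)\le2\log n$, $f^+\le F$ and $\log n\ge1$, inequality \eqref{eq:gluelog} gives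
\begin{equation}\label{eq:double}
f\bigl(2n-2b(n)\bigr)\le f(n)+C_1n^{\beta-1}\log n,\qquad C_1=3c_2(6+F).
\end{equation}

\emph{Iteration.} Let $m_0=n\ge n_{**}$ and $m_{i+1}=2m_i-2b(m_i)$. Then $(3/2)^in\le m_i\le2^in$, so $m_i^{\beta-1}\le\rho^in^{\beta-1}$ with $\rho=(2/3)^{1-\beta}<1$, and $\log m_i\le\log n+i\le(1+i)\log n$. Summing \eqref{eq:double} along the sequence gives, for every $j$,
\[
f(m_j)\le f(n)+C_1n^{\beta-1}\log n\sum_{i\ge0}(1+i)\rho^i=f(n)+C_2n^{\beta-1}\log n,\qquad C_2=\frac{C_1}{(1-\rho)^2}.
\]
As $j\to\infty$, $f(m_j)\to\lambda$ by Section~\ref{sec:limit}. Hence $a_n=e^{nf(n)}\ge e^{\lambda n}e^{-C_2n^\beta\log n}$ for $n\ge n_{**}$. For each of the finitely many $n$ with $2\le n<n_{**}$ we have $a_n>0$ and $n^\beta\log n>0$, so the bound holds for these $n$ as well once the constant is increased. The larger of the constants for $g_n/n!$ and for $u_n$ serves as $C$.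
\end{proof}

The doubling argument does not replace Sections~\ref{sec:cover} and~\ref{sec:limit}: the sequence $(m_j)$ visits only a sparse set of sizes, and the existence of the limit is what ties the values $f(m_j)$ to $\limsup f$.

\section{A subgraph-closed class without a limit}\label{sec:girth}

The \emph{girth} of a graph is the length of a shortest cycle, and $\infty$ for a forest. Passing to a subgraph does not decrease it. A graph of girth greater than $\ell$ has only forests as subgraphs on at most $\ell$ vertices. So we can add to the class of forests all graphs of girth greater than $\ell$ up to some size without changing $g_n$ for $n\le\ell$. The next lemma shows that this makes $(g_n/n!)^{1/n}$ as large as we like at a larger size, and alternating between the two regimes destroys the limit.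

\begin{lemma}\label{lem:girth}
For fixed $\ell\ge3$, let $p_\ell(n)$ be the number of graphs on $[n]$ of girth greater than $\ell$. Then $(p_\ell(n)/n!)^{1/n}\to\infty$ as $n\to\infty$.
\end{lemma}

\begin{proof}
Let $n\ge12\cdot2^\ell$. A path through all vertices of $[n]$ can be chosen in $n!/2$ ways, which accounts for the factor $n!$; the surplus comes from adding linearly many edges, called chords, with linearly many choices for each. Call a vertex free if no chord added so far is incident with it. Starting from a path $P$, perform $\lfloor n/4\rfloor$ steps. In each step let $v$ be the smallest free vertex, choose a free vertex $w$ at distance at least $\ell$ from $v$ in the current graph, and add the chord $vw$.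

The chords form a matching, so all degrees stay at most $3$. A cycle in the final graph contains a chord; if $vw$ is its most recently added chord, the rest of the cycle is a path from $v$ to $w$ that was present when $vw$ was added, so the cycle has length at least $\ell+1$. Thus the final graph has girth greater than $\ell$.

Before each step fewer than $n/4$ chords are present, so at least $n/2$ vertices are free. At most $1+3(1+2+\dots+2^{\ell-2})\le3\cdot2^\ell\le n/4$ vertices are within distance $\ell-1$ of $v$. So there are at least $n/4$ choices for $w$. The final set of chords determines the sequence of choices: in each step $v$ is determined by the earlier steps, and $w$ is the other end of the unique chord at $v$. Hence at least $\frac{n!}2(n/4)^{\lfloor n/4\rfloor}$ distinct pairs (path, set of chords) arise.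

A graph $G$ of maximum degree at most $3$ contains at most $n3^n$ paths through all its vertices, since there are $n$ choices for the first vertex and at most $3$ for each later one, and the path determines the set of chords as $E(G)\setminus E(P)$. So each graph comes from at most $n3^n$ pairs, and
\[
\frac{p_\ell(n)}{n!}\ge\frac{(n/4)^{\lfloor n/4\rfloor}}{2n\,3^n}.
\]
Since $\lfloor n/4\rfloor\ge n/8$ and $2n\le2^n$, the $n$th root of the right side is at least $\frac16(n/4)^{1/8}$, which tends to $\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sub}]
Let $s_0=2$. Given $s_{i-1}$, put $\ell_i=s_{i-1}^2\ge4$ and choose, by Lemma~\ref{lem:girth}, an integer $s_i>\ell_i$ with $p_{\ell_i}(s_i)\ge s_i!\,i^{\,s_i}$. Let $\mathcal C_i$ be the class of graphs with at most $s_i$ vertices and girth greater than $\ell_i$, and let $\mathcal C$ be the union of the class of forests and all $\mathcal C_i$, $i\ge1$. Each of these classes is closed under subgraphs, and therefore so is $\mathcal C$.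

For $n=s_i$ we have $g_n\ge p_{\ell_i}(s_i)$, so $(g_n/n!)^{1/n}\ge i$, and the upper limit is $\infty$.

Since $\mathcal C$ contains all forests, the lower bound in \eqref{eq:forests} shows that the lower limit is at least $e$. Let $n=\ell_i$ with $i\ge2$, and let $G\in\mathcal C_j$ have $n$ vertices. Then $s_j\ge n=s_{i-1}^2>s_{i-1}$, so $j\ge i$, and the girth of $G$ exceeds $\ell_j\ge\ell_i=n$. A cycle in $G$ has length at most $n$, so $G$ is a forest. Thus for $n=\ell_i$ the members of $\mathcal C$ with $n$ vertices are exactly the forests, and by \eqref{eq:forests} $(g_n/n!)^{1/n}\to e$ along this sequence. The lower limit equals $e$.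
\end{proof}

The class just constructed is hereditary, so by Theorem~\ref{thm:hered} it has property $\mathrm{Sep}(c,\beta)$ for no $c$ and no $\beta<1$, while the trivial separation with $S=V(G)$ satisfies the same inequalities with $c=1$ and $\beta=1$ in any graph. The condition $\beta<1$ in Theorem~\ref{thm:hered} therefore cannot be relaxed to $\beta\le1$.

\begin{thebibliography}{9}

\bibitem{AST}
Alon, Seymour and Thomas,
\emph{A separator theorem for nonplanar graphs},
J. Amer. Math. Soc. 3 (1990), 801--808.

\bibitem{GC}
\emph{Growth constants of minor-closed classes of graphs},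
\texttt{http://www-ma2.upc.edu/\allowbreak noy/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2013/\allowbreak 05/\allowbreak Growth-Constants.pdf}

\end{thebibliography}
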